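# Maps from a product into the pseudo-arc

## Averaging two points of an interval

Let $I=[0,1]$ and let $A:I\times I\to I$ be the average, $A(x,t)=\frac{x+t}{2}$. Draw $x$ horizontally and $t$ vertically. The row at height $t$ and the column over $x$ have the images
$$A(I\times\{t\})=\left[\tfrac t2,\tfrac{t+1}2\right],\qquad A(\{x\}\times I)=\left[\tfrac x2,\tfrac{x+1}2\right].$$
These two intervals always share the point $A(x,t)$, because the row and the column cross at $(x,t)$. Usually neither contains the other: the row $t=1$ gives $[\frac12,1]$, the column $x=0$ gives $[0,\frac12]$, and they have only the point $A(0,1)=\frac12$ in common.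

In an interval this is harmless. Suppose now that the target is a space $Z$ in which any two subcontinua that meet are nested, meaning that one of them contains the other. Then at every crossing the image of the row contains the image of the column or conversely, and the same holds for every smaller rectangle in the domain. Averaging violates this at once. Does every map that depends on both variables violate it somewhere?

To make this precise we need some definitions. All spaces are metric. A *continuum* is a nondegenerate compact connected metric space, and a *map* is a continuous function. A *subcontinuum* is a nonempty compact connected set; here one-point sets are allowed.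

**Definition (hereditarily indecomposable).** A continuum $Z$ is *hereditarily indecomposable*, or *HI*, if any two subcontinua of $Z$ that meet are nested.

The usual wording is that no subcontinuum of $Z$ is the union of two proper subcontinua of itself. The two wordings agree. If $D,E$ meet and are not nested, then $D\cup E$ is a union of two proper subcontinua. Conversely, if a subcontinuum is the union of two proper subcontinua $D,E$, then $D$ and $E$ meet by connectedness, and they are not nested. For example, $[0,1]$ is not HI, because of $[0,\frac23]$ and $[\frac13,1]$. For the same reason an HI continuum contains no arc.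

**Definition (chainable).** A continuum $K$ is *chainable* if for each $\varepsilon>0$ there is an *$\varepsilon$-map* of $K$ onto $[0,1]$, that is, a map of $K$ onto $[0,1]$ all of whose fibers have diameter less than $\varepsilon$.

An arc is chainable. So is the closed $\sin(1/x)$ curve $S=\{0\}\times[-1,1]\,\cup\,\{(x,\sin\frac1x):0<x\le1\}$. To see this, choose a small $a\in(0,1)$ with $\sin\frac1a=1$. Put $p(x,y)=y$ when $x\le a$ and $p(x,y)=1+\frac{x-a}{1-a}$ when $x\ge a$. The two formulas agree at $(a,1)$, so $p$ maps $S$ continuously onto $[-1,2]$, which we rescale to $[0,1]$. Points in one fiber over $[-1,1]$ have the same $y$ and have $x\in[0,a]$, so the fiber has diameter at most $a$; fibers over $(1,2]$ are single points.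

The *pseudo-arc* $P$ is a chainable HI continuum, and these two properties are all that we use about it.

## Two families of maps $P\times C\to P$

**Definition (pseudo-homotopy).** Maps $g,h:P\to P$ are *pseudo-homotopic* if there are a continuum $C$, points $s_0,t_0\in C$ and a map $H:P\times C\to P$ with $H(p,s_0)=g(p)$ and $H(p,t_0)=h(p)$ for all $p\in P$. Then $H$ is a *pseudo-homotopy* between $g$ and $h$. We use the same word for pseudo-homotopies between maps of other continua.

Thus the parameter interval of a homotopy is replaced by an arbitrary continuum. For example, any two constant maps with values $a,b\in P$ are pseudo-homotopic: take $C=P$ and $H(p,c)=c$. This $H$ depends only on the parameter, and $H(P\times\{c\})$ is degenerate for each $c$. At the other extreme are the maps $H(x,c)=f(x)$ that ignore the parameter. Are there others? In detail: do there exist a continuum $C$ and a map $H:P\times C\to P$ such that $H(P\times\{c\})$ is nondegenerate for some $c$, and such that no map $f:P\to P$ satisfies $H(x,c)=f(x)$ for all $(x,c)$?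

Two results are quoted with the problem. M. Sobolewski proved that the identity of $P$ is not pseudo-homotopic to a constant map. W. Lewis proved that if $g$ is a homeomorphism of $P$ onto itself and $h$ is pseudo-homotopic to $g$, then $h=g$. We shall prove that the answer to the question is no. This is the case $X=Z=P$, $Y=C$ of the following theorem.

**Theorem A.** Let $X$ be a chainable continuum, $Y$ an arbitrary continuum, $Z$ a hereditarily indecomposable continuum, and $H:X\times Y\to Z$ a map. Then $H$ factors through a projection: either $H(x,y)$ does not depend on $y$, or it does not depend on $x$.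

## When one factor is an arc

Suppose first that $Y=[0,1]$, so that $H$ is an ordinary homotopy. For each $x$, the set $H(\{x\}\times[0,1])$ is a continuous image of an arc. If it had more than one point, it would be a locally connected continuum, hence arcwise connected, and it would contain an arc. But $Z$ contains no arc. So $H(x,\cdot)$ is constant for each $x$, and $H$ does not depend on $y$. In the same way, if $X=[0,1]$, then every $H(\cdot,y)$ is constant, and $H$ does not depend on $x$.

This argument finds arcs in the image and uses nothing else. When $X=Y=P$ it says nothing, because $P$ has plenty of nondegenerate images in $P$ (the identity, for instance). We then have only the nestedness of row images and column images. To exploit it we must measure these images.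

## Hyperspaces, and three lemmas on chainable continua

For a continuum $S$, let $C(S)$ be the set of its subcontinua with the Hausdorff metric. We recall the following textbook facts (see Nadler, *Continuum Theory*).

**Fact 1 (limits).** $C(S)$ is compact, and Hausdorff limits of subcontinua are subcontinua. If $f$ is a map and $D_n\to D$, then $f(D_n)\to f(D)$.

**Fact 2 (Whitney maps).** There is a continuous $\mu:C(S)\to[0,\infty)$ with $\mu(\{p\})=0$ for every point $p$, and $\mu(D)<\mu(E)$ whenever $D\subsetneq E$. On $C([0,1])$ the length is such a map.

We shall often use this consequence: *if $D\subset E$ and $\mu(D)=\mu(E)$, then $D=E$.*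

**Fact 3 (order arcs).** If $D\subsetneq E$ in $C(S)$, there is an arc in $C(S)$ from $D$ to $E$ that is monotone with respect to inclusion. For example, $s\mapsto[0,s]$ is such an arc from $\{0\}$ to $[0,1]$.

**Fact 4 (cut-wire theorem).** If $E_0,E_1$ are closed subsets of a compact $M$ and no component of $M$ meets both, then $M=M_0\sqcup M_1$ with $M_i$ closed and $E_i\subset M_i$.

**Fact 5 (chainable continua).** Nondegenerate subcontinua of chainable continua are chainable. A chainable continuum $K$ is *irreducible* between some two of its points $x_0,x_1$, meaning that no proper subcontinuum of $K$ contains both. For example, $[0,1]$ is irreducible between $0$ and $1$.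

The next lemma replaces the intermediate value theorem for maps into a chainable continuum.

**Lemma 1 (coincidences).** Let $K$ be chainable, $R$ a continuum, and $f,g:R\to K$ maps with $f$ onto. Then $f(t)=g(t)$ for some $t\in R$.

*Proof.* Let $p:K\to[0,1]$ be an onto $\varepsilon$-map. Since $f$ is onto, there is a point of $R$ where $pf=0$, and there $pf-pg\le0$; there is also a point where $pf=1$, and there $pf-pg\ge0$. As $R$ is connected, $pf(t)=pg(t)$ for some $t=t_\varepsilon$. So $f(t)$ and $g(t)$ lie in one fiber of $p$, and $d(f(t),g(t))<\varepsilon$. Let $\varepsilon\to0$ and take a limit point of the $t_\varepsilon$ in the compact space $R$. $\square$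

Take $R=K=S^1$, $f$ the identity and $g(z)=-z$. There is no coincidence, so by Lemma 1 the circle is not chainable.

The next two lemmas say that circle-valued functions on a chainable continuum have continuous real-valued arguments, also in the presence of a parameter.

**Lemma 2 (lifting).** If $K$ is chainable, every map $g:K\to S^1$ has the form $g=e^{2\pi i\alpha}$ with $\alpha:K\to\mathbb R$ continuous.

*Proof.* Choose $\varepsilon>0$ such that $d(a,b)<\varepsilon$ implies $|g(a)-g(b)|<\frac12$. Take an onto $\varepsilon$-map $p:K\to[0,1]$. By compactness, sufficiently short intervals have preimages of diameter less than $\varepsilon$, so there are $0=t_0<\dots<t_m=1$ with $\operatorname{diam}p^{-1}[t_{i-1},t_i]<\varepsilon$. Choose $a_i\in p^{-1}(t_i)$, and choose successively reals $\alpha_i$ with $e^{2\pi i\alpha_i}=g(a_i)$ and $|\alpha_i-\alpha_{i-1}|$ minimal. Let $\tilde\alpha:[0,1]\to\mathbb R$ be piecewise linear with $\tilde\alpha(t_i)=\alpha_i$.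

Let $p(a)\in[t_{i-1},t_i]$. Then $a$ and $a_i$ lie in $p^{-1}[t_{i-1},t_i]$, so $|g(a)-g(a_i)|<\frac12$. On $[t_{i-1},t_i]$ the function $e^{2\pi i\tilde\alpha}$ runs along the shorter circle arc from $g(a_{i-1})$ to $g(a_i)$, so
$$|e^{2\pi i\tilde\alpha(p(a))}-g(a_i)|\le|g(a_{i-1})-g(a_i)|<\tfrac12 .$$
Hence $|g(a)-e^{2\pi i\tilde\alpha(p(a))}|<1$. So $g\cdot e^{-2\pi i\,\tilde\alpha p}$ stays within distance less than $1$ of the number $1$. It therefore has a continuous logarithm $2\pi i\beta$ with $\beta$ real, and $\alpha=\tilde\alpha p+\beta$ works. $\square$

**Lemma 3 (lifting with a parameter).** Let $K$ be chainable, $x_0\in K$, $Y$ compact, and $\theta:K\times Y\to S^1$ a map with $\theta=1$ on $\{x_0\}\times Y$. Then $\theta=e^{2\pi iv}$ with $v:K\times Y\to\mathbb R$ continuous and $v=0$ on $\{x_0\}\times Y$.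

*Proof.* By Lemma 2, $\theta(\cdot,y)$ has a lift, and after subtracting an integer the lift vanishes at $x_0$. Two such lifts differ by a continuous integer-valued function vanishing at $x_0$, so they agree by connectedness of $K$. Let $v_y$ be the unique lift and put $v(x,y)=v_y(x)$; only continuity is left to check. By uniform continuity of $\theta$, if $y'$ is close to $y$, then $\theta(x,y')/\theta(x,y)$ is uniformly close to $1$. So
$$\delta(x)=\frac1{2\pi i}\operatorname{Log}\frac{\theta(x,y')}{\theta(x,y)}$$
is continuous, real and uniformly small, with $\delta(x_0)=0$. Now $v_y+\delta$ is a lift of $\theta(\cdot,y')$ vanishing at $x_0$, so $v_{y'}=v_y+\delta$ by uniqueness. Thus $v_{y'}$ is uniformly close to $v_y$ when $y'$ is close to $y$. Together with the continuity of each $v_y$ this gives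
$$|v(x',y')-v(x,y)|\le|v_{y'}(x')-v_y(x')|+|v_y(x')-v_y(x)|\to0$$
as $(x',y')\to(x,y)$. $\square$

## Comparing rows with columns

From now on $Z$ is an HI continuum and $\mu$ is a fixed Whitney map on $C(Z)$. Let $K,L$ be continua or points, and $G:K\times L\to Z$ a map. We measure the largest row image and the largest column image:
$$N(G)=\max_{y\in L}\mu(G(K\times\{y\})),\qquad M(G)=\max_{x\in K}\mu(G(\{x\}\times L)).\tag{1}$$
The maxima exist, because the functions of $y$ and of $x$ are continuous by Facts 1 and 2. The next lemma says that if columns win, then the whole image is seen by every column, and even by every subcontinuum of the domain that is as tall as a column.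

**Lemma 4 (the dominant direction).** Suppose $N(G)<M(G)$ and let $F=G(K\times L)$. If $B\subset K\times L$ is a subcontinuum with $\pi_L(B)=L$, then $G(B)=F$. In particular $G(\{x\}\times L)=F$ for all $x\in K$, and $\mu(F)=M(G)$.

Symmetrically, if $M(G)<N(G)$ and $\pi_K(B)=K$, then $G(B)=F$; in particular $G(K\times\{y\})=F$ for all $y\in L$, and $\mu(F)=N(G)$.

*Proof.* Let $T_y=G(K\times\{y\})$ and $J=G(B)$. Since $\pi_L(B)=L$, the set $B$ meets every row, so $J\cap T_y\ne\emptyset$ and $J,T_y$ are nested, for every $y$. We want $T_y\subset J$ for every $y$.

Suppose $T_{y_1}\not\subset J$ for some $y_1$. Then $J\subset T_{y_1}$. As every $T_y$ meets $J$, every $T_y$ meets $T_{y_1}$. Let $T=T_{y_2}$ have maximal $\mu$-value among all $T_y$. Now $T$ and $T_{y_1}$ meet, so they are nested; since $\mu(T)\ge\mu(T_{y_1})$, we get $T_{y_1}\subset T$. Next, every $T_y$ meets $T_{y_1}\subset T$, so $T_y$ and $T$ are nested, and maximality of $\mu(T)$ gives $T_y\subset T$. Hence $F=\bigcup_yT_y=T$. But then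
$$\mu(F)=\mu(T)\le N(G)<M(G)\le\mu(F),$$
a contradiction. The last inequality holds because every column image lies in $F$.

So $J\supset T_y$ for all $y$, that is, $J=F$. Taking $B=\{x\}\times L$ gives $G(\{x\}\times L)=F$ for each $x$, and then $M(G)=\mu(F)$. The second half follows by exchanging the factors. $\square$

## A smallest balanced rectangle

We begin the proof of Theorem A. Let $X,Y,Z,H$ be as in the theorem, and *suppose that $H$ factors through neither projection*. Then there are $x_0\in X$ and $y_0\in Y$ such that $H(\{x_0\}\times Y)$ and $H(X\times\{y_0\})$ are both nondegenerate.

For subcontinua $K\subset X$ and $L\subset Y$ write $N(K,L)=N(H|_{K\times L})$ and $M(K,L)=M(H|_{K\times L})$. Both are monotone under inclusion. Both are continuous on $C(X)\times C(Y)$. Indeed, the function $(K,y)\mapsto\mu(H(K\times\{y\}))$ is uniformly continuous on the compact space $C(X)\times Y$. If $L,L'$ are Hausdorff-close, then each point of one is close to a point of the other, so the maximum over $y$ changes little. The argument for $M$ is the same.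

Lemma 4 describes unbalanced rectangles completely. So we look at a rectangle where $N=M$, as small as possible. Then slightly smaller rectangles are unbalanced, and Lemma 4 applies to them.

**Step 1: there is a pair $(K,L)$ with $N(K,L)=M(K,L)>0$.** The purpose is to have something to minimize. Suppose first that $N(X,Y)\ge M(X,Y)$. Move $K$ along an order arc from $\{x_0\}$ to $X$ and keep $L=Y$. At $K=\{x_0\}$ rows are points, so
$$N-M=-\mu(H(\{x_0\}\times Y))<0,$$
while at $K=X$ we have $N-M\ge0$. By continuity $N(K,Y)=M(K,Y)$ for some $K\ni x_0$ on the arc, and this value is at least $\mu(H(\{x_0\}\times Y))>0$. Suppose now that $N(X,Y)<M(X,Y)$. Move $L$ along an order arc from $\{y_0\}$ to $Y$ and keep $K=X$. At $L=\{y_0\}$ columns are points, so $N-M=\mu(H(X\times\{y_0\}))>0$, while at $L=Y$ we have $N-M<0$. So $N(X,L)=M(X,L)$ for some $L\ni y_0$, and the value is at least $\mu(H(X\times\{y_0\}))>0$.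

Let $r>0$ be such a common value, and let
$$\mathcal P=\{(K,L)\in C(X)\times C(Y):N(K,L)=M(K,L)=r\}.$$
This set is nonempty, and by continuity it is compact. Minimize over $\mathcal P$ the sum of a Whitney map of $C(X)$ at $K$ and a Whitney map of $C(Y)$ at $L$. The minimum is attained at a pair $(K,L)\in\mathcal P$ that is minimal in this sense:
$$\text{no }(K',L')\in\mathcal P\text{ satisfies }K'\subset K,\ L'\subset L,\ (K',L')\ne(K,L).\tag{2}$$
*We fix this pair.* If $K$ were a point, then $N(K,L)=0\neq r$; if $L$ were a point, then $M(K,L)=0\ne r$. So both are nondegenerate, and $K$ is chainable by Fact 5.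

**Step 2: there are nondegenerate proper subcontinua $K_n\to K$ of $K$ with $N(K_n,L)<M(K_n,L)=r$. Moreover $H(K_n\times L)=F:=H(K\times L)$ and $\mu(F)=r$.** The purpose is to approximate $K\times L$ by rectangles in which columns win strictly. Choose $x^*\in K$ with $\mu(H(\{x^*\}\times L))=r$. On an order arc from $\{x^*\}$ to $K$ choose $K_n\ne\{x^*\},K$ with $K_n\to K$. Since $x^*\in K_n\subset K$,
$$r=\mu(H(\{x^*\}\times L))\le M(K_n,L)\le M(K,L)=r .$$
Also $N(K_n,L)\le N(K,L)=r$, and equality would put $(K_n,L)$ into $\mathcal P$, contrary to (2). So $N(K_n,L)<M(K_n,L)=r$. By Lemma 4, $\mu(H(K_n\times L))=r$. Letting $n\to\infty$ gives $\mu(F)=r$. Since $H(K_n\times L)\subset F$ have equal $\mu$-values, they coincide.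

**Step 3: $\mu(H(K\times\{y\}))=r$ for every $y\in L$.** This says that every full row is as large as possible. Choose $y^*\in L$ with $\mu(H(K\times\{y^*\}))=r$, and on an order arc from $\{y^*\}$ to $L$ choose $L_n\ne L$ with $L_n\to L$. Since $y^*\in L_n\subset L$, we have $N(K,L_n)=r$ and $M(K,L_n)\le r$. Equality in the latter would contradict (2). So $M(K,L_n)<N(K,L_n)=r$, and the second half of Lemma 4 gives $\mu(H(K\times\{y\}))=r$ for all $y\in L_n$. Each $y\in L$ is a limit of points $y_n\in L_n$, because $L_n\to L$, and continuity gives the claim.

What do we have now? Each full row image lies in $F$ and has the $\mu$-value $r$ of $F$, so it equals $F$. By Lemma 4, $H(\{x\}\times L)=F$ for $x\in K_n$, and a limit argument gives this for all $x\in K$. So every full row and every full column is mapped onto the same nondegenerate $F$.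

This alone is no contradiction. Leave the HI world for a moment, and consider
$$E:[0,1]\times S^1\to S^1,\qquad E(x,w)=we^{-2\pi ix}.\tag{3}$$
Each column $\{x\}\times S^1$ is mapped onto $S^1$, and so is each row $[0,1]\times\{w\}$. Over $[0,1-\frac1n]$ the columns are still mapped onto $S^1$, while the rows are mapped onto proper arcs, just as in Step 2. Yet $E$ depends on both variables. Sizes of row and column images carry no more information; we have to look at level sets.

## Level sets that span the chainable factor

In example (3) the level set of $c\in S^1$ is the curve $\{(x,ce^{2\pi ix})\}$, which runs from the left edge of the rectangle to the right edge. The next lemma produces such a spanning continuum in every level set, as soon as columns win strictly. The second factor is completely arbitrary, and this will be used.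

**Lemma 5 (spanning lemma).** Let $K$ be a chainable continuum, $Y$ a continuum, $G:K\times Y\to Z$ a map with $N(G)<M(G)$, $F=G(K\times Y)$ and $c\in F$. Then there is a continuum $Q\subset G^{-1}(c)$ with $\pi_K(Q)=K$.

The plan is this. If the level set of $c$ does not connect the left edge to the right edge, then a closed set off the level set separates the edges. If such a separator can be chosen *connected*, it is a subcontinuum that meets every row, so Lemma 4 says that its image is all of $F$, including $c$, which is absurd. So everything rests on a connected separator.

Connectedness is not automatic, and it needs a property of $K$. Let $K$ be a circle for a moment, with edges $E_0=\{1\}\times Y$ and $E_1=\{-1\}\times Y$. Then $\{i,-i\}\times Y$ meets every continuum from $E_0$ to $E_1$, because the projection of such a continuum contains $i$ or $-i$. It is minimal: if a closed subset omits the point $(i,y)$, then the upper half circle times $\{y\}$ avoids it, and similarly for $(-i,y)$. But it is disconnected. For chainable $K$ we use Lemma 3 to exclude this.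

*Proof.* Let $K$ be irreducible between $x_0$ and $x_1$. Put $E_j=\{x_j\}\times Y$ and $A=G^{-1}(c)$. It suffices to find a continuum in $A$ meeting both $E_0$ and $E_1$, since its projection is a subcontinuum of $K$ containing $x_0$ and $x_1$, hence is $K$. Suppose there is none.

**Step a: a minimal separator disjoint from $A$.** No component of $A$ meets both $E_0$ and $E_1$. By Fact 4, $A=A_0\sqcup A_1$ with $A_j$ closed and $A\cap E_j\subset A_j$. Then $A_0\cup E_0$ and $A_1\cup E_1$ are disjoint closed sets. Choose an open $O\supset A_0\cup E_0$ with $\overline O\cap(A_1\cup E_1)=\emptyset$. Its boundary $B$ is closed. It misses $O\supset A_0\cup E_0$, and it lies in $\overline O$, so it misses $A_1\cup E_1$. Thus $B$ misses $A\cup E_0\cup E_1$.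

Call a closed $B'\subset B$ a *blocker* if every continuum in $K\times Y$ meeting both $E_0$ and $E_1$ meets $B'$. The set $B$ itself is a blocker: a continuum that meets $E_0\subset O$ and $E_1\subset(K\times Y)\setminus\overline O$ meets the boundary of $O$. The intersection of a chain of blockers is a blocker, because for each continuum $T$ meeting both edges the sets $T\cap B'$ form a chain of nonempty compact sets. By Zorn's lemma there is a minimal blocker $B^*$. Each row $K\times\{y\}$ is a continuum meeting both edges, so $B^*$ meets it. Therefore
$$\pi_Y(B^*)=Y,\tag{4}$$
and in particular $B^*\ne\emptyset$.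

**Step b: $B^*$ is connected.** The idea is to count crossings. If $B^*$ had two separate parts, one could count crossings of the first part and crossings of the second part, and the total from $E_0$ to $E_1$ would be one. But some continuum avoids the first part, and another avoids the second. If each count depends only on the end edge, both counts are zero. Lemma 3 is what makes the counts well defined.

Suppose $B^*=B_1\sqcup B_2$ with $B_1,B_2$ nonempty and closed. Each $B_i$ is a proper closed subset of the minimal blocker, so it is not a blocker. Hence there are continua $T_1,T_2$, each meeting both $E_0$ and $E_1$, with $T_i\cap B_i=\emptyset$. As $B_i$ is disjoint from the closed set $T_i\cup E_0\cup E_1$, we can choose open $V_i\supset B_i$ with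
$$\overline{V_1}\cap\overline{V_2}=\emptyset,\qquad V_i\cap(T_i\cup E_0\cup E_1)=\emptyset .$$
Let $W=(K\times Y)\setminus(V_1\cup V_2)$, a compact set containing $E_0\cup E_1$. No component of $W$ meets both $E_0$ and $E_1$, since it would be a continuum meeting both edges and missing $B^*$. By Fact 4, $W=S_0\sqcup S_1$ with $S_j$ closed and $E_j\subset S_j$. By Urysohn's lemma there is a continuous $u:K\times Y\to[0,1]$ with $u=0$ on $S_0$ and $u=1$ on $S_1$. Define
$$\theta=e^{2\pi iu}\ \text{ on }\overline{V_1},\qquad\theta=1\ \text{ on }(K\times Y)\setminus V_1 .$$
The two closed sets overlap in $\partial V_1$. This boundary misses $V_1$, and it misses $V_2$ because $\overline{V_1}\cap\overline{V_2}=\emptyset$. So $\partial V_1\subset W$, where $u\in\{0,1\}$ and $e^{2\pi iu}=1$. Hence $\theta$ is well defined and continuous. Since $E_0$ misses $V_1$, we have $\theta=1$ on $E_0=\{x_0\}\times Y$. By Lemma 3, $\theta=e^{2\pi iv}$ with $v:K\times Y\to\mathbb R$ continuous and $v=0$ on $E_0$. Here $v$ counts crossings of the first part.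

Off $V_1$ we have $\theta=1$, so $v$ is integer-valued there. The set $T_1\cup E_0\cup E_1$ is connected, since $T_1$, $E_0$, $E_1$ are connected and $T_1$ meets both edges; and it misses $V_1$. So $v$ is constant on it, and since $v=0$ on $E_0$,
$$v=0\ \text{ on }E_1 .\tag{5}$$

Let $w=u-v$, which counts crossings of the second part. On $\overline{V_1}$ we have $e^{2\pi iw}=\theta/\theta=1$, so $w$ is integer-valued. On $W$ we have $u\in\{0,1\}$, and $v\in\mathbb Z$ because $W$ misses $V_1$; so $w$ is integer-valued there too. Since $(K\times Y)\setminus V_2=V_1\cup W$, the function $w$ is integer-valued off $V_2$. The connected set $T_2\cup E_0\cup E_1$ misses $V_2$, so $w$ is constant on it. But $w=0-0=0$ on $E_0$, and by (5) $w=1-0=1$ on $E_1$. This is a contradiction, so $B^*$ is connected.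

**Step c: Lemma 4 applies to $B^*$.** By Step b and (4), $B^*$ is a subcontinuum of $K\times Y$ with $\pi_Y(B^*)=Y$. Since $N(G)<M(G)$, Lemma 4 gives $G(B^*)=F\ni c$. But $B^*$ is disjoint from $A=G^{-1}(c)$, a contradiction. $\square$

## Two disjoint spanning level sets, and how to make them meet

We return to the minimal pair $(K,L)$, the continua $K_n\to K$ and $F=H(K\times L)$ of Steps 1–3. Since $\mu(F)=r>0$, the set $F$ is nondegenerate. *Fix $c\ne c'$ in $F$.*

**Step 4: there is a continuum $Q\subset H^{-1}(c)\cap(K\times L)$ with $\pi_K(Q)=K$.** Lemma 5 needs a strict inequality, which fails on $K\times L$ and holds on $K_n\times L$; so we apply it there and pass to the limit. Each $K_n$ is chainable by Fact 5. By Step 2, $N(K_n,L)<M(K_n,L)$ and $c\in F=H(K_n\times L)$. So Lemma 5, applied to $H|_{K_n\times L}$, gives continua $Q_n\subset H^{-1}(c)\cap(K_n\times L)$ with $\pi_K(Q_n)=K_n$. Let $Q$ be the limit of a convergent subsequence. It is a subcontinuum of $K\times L$, it lies in the closed set $H^{-1}(c)$, and $\pi_K(Q)=\lim K_n=K$. As $K$ is nondegenerate, so is $Q$.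

**Step 5: $\pi_L(Q)=L$.** So $Q$ spans the rectangle in the other direction as well. Let $L''=\pi_L(Q)$ and suppose $L''\ne L$. By Step 3, $N(K,L'')=r$. Also $M(K,L'')\le r$, and equality would contradict (2). So $M(K,L'')<N(K,L'')=r$. As $Q$ is a subcontinuum of $K\times L''$ with $\pi_K(Q)=K$, the second half of Lemma 4 gives $H(Q)=H(K\times L'')$ and $\mu(H(Q))=r>0$. But $H(Q)=\{c\}$ has $\mu$-value $0$, a contradiction.

The natural attempt at this point is to repeat Steps 4 and 5 for $c'$. We get a second continuum $Q'\subset H^{-1}(c')\cap(K\times L)$ that also projects onto $K$ and onto $L$. If $Q$ and $Q'$ had a common point, we would be done, because $H$ would take both values $c$ and $c'$ there. But they need not cross for any reason visible in $K\times L$. In example (3) the level sets of $1$ and $-1$ are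
$$\{(x,e^{2\pi ix}):x\in[0,1]\}\quad\text{and}\quad\{(x,-e^{2\pi ix}):x\in[0,1]\};$$
each projects onto both factors, and they are disjoint. The trouble is that $L$ is arbitrary and can wind around, so the chainability of $K$ has nothing to act upon.

The way out is to replace $L$ by $Q$ itself. A point $z\in Q$ has two coordinates, $\pi_L(z)\in L$ and $\pi_K(z)\in K$. Use the first to evaluate $H$ and keep the second. In the new product $K\times Q$, a continuum carries *two* maps into the chainable continuum $K$, namely $(x,z)\mapsto x$ and $(x,z)\mapsto\pi_K(z)$, and Lemma 1 makes them coincide. Lemma 5 supplies the continuum, because its second factor may be any continuum.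

**Step 6: the contradiction.** Define
$$G:K\times Q\to Z,\qquad G(x,z)=H(x,\pi_L(z)),\qquad G_n=G|_{K_n\times Q}.$$
We check the hypotheses of Lemma 5 for $G_n$. The rows of $G_n$ have images $H(K_n\times\{\pi_L(z)\})$ with $z\in Q$. Since $\pi_L(Q)=L$ by Step 5, these are exactly the row images of $H|_{K_n\times L}$, so $N(G_n)=N(K_n,L)$. The column of $G_n$ over $x$ has image $H(\{x\}\times\pi_L(Q))=H(\{x\}\times L)$, so $M(G_n)=M(K_n,L)$. By Step 2, $N(G_n)<M(G_n)$ and
$$G_n(K_n\times Q)=H(K_n\times L)=F\ni c'.$$
So Lemma 5, with second factor $Q$, gives continua $R_n\subset G^{-1}(c')\cap(K_n\times Q)$ that project onto $K_n$. Let $R$ be the limit of a convergent subsequence. Then $R\subset K\times Q$ is a continuum with $G(R)=\{c'\}$, and its projection to $K$ is $\lim K_n=K$.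

Consider the maps $f,g:R\to K$, $f(x,z)=x$ and $g(x,z)=\pi_K(z)$. The map $f$ is onto and $K$ is chainable. By Lemma 1 there is $(x,z)\in R$ with $x=\pi_K(z)$. For this point
$$c'=G(x,z)=H(x,\pi_L(z))=H(\pi_K(z),\pi_L(z))=H(z)=c,$$
where the last equality holds because $z\in Q\subset H^{-1}(c)$. This contradicts $c\ne c'$ and proves Theorem A. $\square$

It is instructive to see example (3) fail at this very place. Let $Q$ be its level curve of $1$, parametrized by $x'\in[0,1]$ through $z=(x',e^{2\pi ix'})$. Then $G(x,z)=e^{2\pi i(x'-x)}$, and the level set of $-1$ in the $(x,x')$-square consists of the two disjoint segments $x'=x+\frac12$ with $0\le x\le\frac12$, and $x'=x-\frac12$ with $\frac12\le x\le1$. Neither spans $[0,1-\frac1n]$ once $n\ge3$, so the conclusion of Lemma 5 fails for $G_n$, although $N(G_n)<M(G_n)$ holds. For $n\ge5$ the segment $\{(\frac14+\frac{x'}2,x'):0\le x'\le1\}$ is a connected separator in $[0,1-\frac1n]\times[0,1]$. It meets every row, and on it $x'-x$ runs over $[-\frac14,\frac14]$, so its image is a half circle and not $S^1$. Thus Lemma 4 breaks down, and it can, because the circle is not HI.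

## Pseudo-homotopies of the pseudo-arc

**Corollary.** Every map $H:P\times C\to P$ with $C$ a continuum is of one of the two types: either $H(P\times\{c\})$ is degenerate for every $c\in C$, or there is a map $f:P\to P$ with $H(x,c)=f(x)$ for all $(x,c)\in P\times C$. Hence two maps $g,h:P\to P$ are pseudo-homotopic if and only if $g=h$ or both are constant. Equivalently, a nondegenerate continuum in the space of maps $P\to P$ consists of constant maps only.

*Proof.* The pseudo-arc is chainable and HI, so Theorem A applies with $X=Z=P$ and $Y=C$. If $H$ does not depend on $c$, we have the second type; if $H$ does not depend on $x$, we have the first.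

Let $g=H(\cdot,s_0)$ and $h=H(\cdot,t_0)$. In the second type $g=h=f$; in the first both are constant. Conversely, if $g=h$, use $H(p,c)=g(p)$ with any $C$; if $g,h$ are constant with values $a,b$, use $C=P$, $H(p,c)=c$, $s_0=a$, $t_0=b$.

For the last sentence, let $\mathcal C$ be a nondegenerate continuum in the space of maps $P\to P$ with the uniform metric. Then $H(p,\varphi)=\varphi(p)$ is a map $P\times\mathcal C\to P$. It depends on $\varphi$, since $\mathcal C$ has two different elements, so it is of the first type and every $\varphi\in\mathcal C$ is constant. Conversely, assume this statement, and let $H:P\times C\to P$ be a map. The set $\{H(\cdot,c):c\in C\}$ is a continuous image of $C$ in the space of maps, so it is a single map (second type) or a nondegenerate continuum, whose elements are constant (first type). $\square$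

The results of Sobolewski and Lewis quoted above are contained in this. The identity is neither constant nor equal to a constant. And a homeomorphism $g$ of $P$ is not constant, so a map $h$ pseudo-homotopic to $g$ equals $g$.

## Factoring continua

The conclusion of Theorem A can be carried from chainable continua to others by formal arguments.

**Definition (factoring).** A continuum $X$ is *factoring* if for every continuum $Y$ and every HI continuum $Z$, each map $X\times Y\to Z$ factors through one of the two projections.

For example, we saw by hand that $[0,1]$ is factoring.

**Theorem B.**

1. Every chainable continuum is factoring.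
2. Nondegenerate continuous images of factoring continua are factoring.
3. Finite and countably infinite products of factoring continua are factoring.
4. Let $X$ be a continuum. Suppose that for every $x\in X$ the set of points that can be joined to $x$ by a finite chain $D_1,\dots,D_m$ of factoring subcontinua of $X$ ($x\in D_1$, $D_i\cap D_{i+1}\ne\emptyset$, the point lying in $D_m$) is dense in $X$. Then $X$ is factoring.

If $X$ is factoring and $Z$ is HI, then pseudo-homotopic maps $X\to Z$ are equal or both constant.

*Proof.* Throughout, $Y$ is a continuum and $Z$ is HI.

**Part 1.** This is Theorem A.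

**Part 2: pull back along the surjection.** Let $X$ be factoring, $f:X\to X'$ onto, and $H:X'\times Y\to Z$ a map. Then $(x,y)\mapsto H(f(x),y)$ factors through a projection of $X\times Y$. If it does not depend on $y$, then $H(x',y)$ does not depend on $y$ for any $x'\in f(X)=X'$. If it does not depend on $x$, then $H(x',y)$ does not depend on $x'\in f(X)=X'$.

**Part 3: treat one coordinate at a time.** Let $X=\prod_iX_i$ with all $X_i$ factoring, and let $H:X\times Y\to Z$ be a map. For each $i$ view $X\times Y$ as $X_i\times\left(\prod_{j\ne i}X_j\times Y\right)$, where the second factor is a continuum. Since $X_i$ is factoring, $H$ depends only on the $i$-th coordinate, or it does not depend on the $i$-th coordinate. If the first holds for some $i$, then $H$ does not depend on $y$. Otherwise, for fixed $y$, the value $H(\cdot,y)$ is unchanged when finitely many coordinates are changed. In a finite product this means that $H$ does not depend on $x$. In a countably infinite product, the points that agree with a given point in all but finitely many coordinates form a dense set, and $H(\cdot,y)$ is constant on it, hence on $X$. So again $H$ does not depend on $x$.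

**Part 4: propagate along chains.** Let $H:X\times Y\to Z$ be a map. If $H(\{x\}\times Y)$ is degenerate for every $x$, then $H$ does not depend on $y$. Otherwise fix $x_0$ with $H(\{x_0\}\times Y)$ nondegenerate. If $D\ni x_0$ is a factoring subcontinuum, then $H|_{D\times Y}$ depends on $y$, so it does not depend on $x\in D$; hence $H(x,\cdot)=H(x_0,\cdot)$ for all $x\in D$. In a chain $D_1,\dots,D_m$ starting at $x_0$, a point of $D_1\cap D_2$ therefore has the same nonconstant function $H(x_0,\cdot)$, and the argument repeats with $D_2$, and so on up to $D_m$. So $H(x,\cdot)=H(x_0,\cdot)$ for a dense set of $x$, hence for all $x$ by continuity, and $H$ does not depend on $x$.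

**The last statement.** Let $H:X\times C\to Z$ be a pseudo-homotopy between $g$ and $h$. If $H$ does not depend on $c$, then $g=h$; if $H$ does not depend on $x$, then $g$ and $h$ are constant. $\square$

By Parts 1 and 2, all nondegenerate continuous images of the pseudo-arc, that is, the weakly chainable continua, are factoring. Part 4 applies to every indecomposable continuum $X$ whose nondegenerate proper subcontinua are chainable, such as the pseudo-circle and the solenoids. To see this, recall that the *composant* of $x$ is the union of all proper subcontinua containing $x$. A point $x'\neq x$ of it lies together with $x$ in a nondegenerate proper subcontinuum, which is factoring by Part 1, so a chain with one link joins $x$ to $x'$.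

It remains to recall that composants are dense. Given a nonempty open $U$, choose a nonempty open $V$ with $\overline V\subset U$ and $x\notin\overline V$; this is possible because a continuum has no isolated points. By the boundary bumping theorem the component of $X\setminus V$ containing $x$ meets $\overline V\subset U$, and it is a proper subcontinuum. So the composant meets $U$ in a point of $\overline V$, which differs from $x$. By Part 3, countable products of all these continua are factoring as well. It is not claimed here that every continuum is factoring.
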